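# Simplicity and pure infiniteness of the spectral $C^*$-algebra of a product system

Inner products are linear in the first variable. All integrals of operators are weak integrals.

## 1. Product systems, creation operators, and the algebra $C^*(E)$

**Definition 1 (product system).** A product system (in the sense of Arveson) is a standard Borel space $E$ with a measurable projection $p:E\to(0,\infty)$ whose fibres $E(t)=p^{-1}(t)$ are separable Hilbert spaces, such that:

- as a measurable family of Hilbert spaces, $E\cong(0,\infty)\times\mathcal H_0$ for some separable *infinite-dimensional* Hilbert space $\mathcal H_0$;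
- there is an associative measurable multiplication $E(s)\times E(t)\to E(s+t)$, $(x,y)\mapsto xy$, such that $x\otimes y\mapsto xy$ extends to a unitary $E(s)\otimes E(t)\cong E(s+t)$ for all $s,t>0$.

For $x\in E(s)$ we write $|x|=s$ and call $s$ the length of $x$. Think of $E(t)$ as the state space of an interval of length $t$, and of $xy$ as "$x$ on the first part, $y$ on the last part". Using the trivialization we fix measurable sections $e_i$, $i\in\mathbb N$, such that $(e_i(t))_i$ is an orthonormal basis of $E(t)$ for every $t$. A section $\xi$ is measurable iff all functions $t\mapsto\langle\xi(t),e_i(t)\rangle$ are.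

**Example 1 (the exponential system).** Let $E(t)=\Gamma(L^2(0,t))$ be the symmetric Fock space. It is the closed span of the exponential vectors $\exp(f)=\bigoplus_n f^{\otimes n}/\sqrt{n!}$, which satisfy $\langle\exp(f),\exp(g)\rangle=e^{\langle f,g\rangle}$. For $f\in L^2(0,s)$ and $g\in L^2(0,t)$ put $\exp(f)\exp(g)=\exp(f\sqcup g)$, where $f\sqcup g$ equals $f$ on $(0,s)$ and $g(\cdot-s)$ on $(s,s+t)$. Concatenation is associative, and $e^{\langle f\sqcup g,f'\sqcup g'\rangle}=e^{\langle f,f'\rangle}e^{\langle g,g'\rangle}$ shows that we get a unitary $E(s)\otimes E(t)\cong E(s+t)$. The measurable structure is the one in which the sections $t\mapsto\exp(f|_{(0,t)})$, with $f$ in a countable dense subset of $L^2(0,\infty)$, are measurable. They span a dense subspace of each fibre, and measurable Gram–Schmidt gives the trivialization. The multiplication is measurable because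
$$\langle\exp(f|_{(0,s)})\exp(g|_{(0,t)}),\exp(h|_{(0,s+t)})\rangle=\exp\Big(\int_0^sf\bar h+\int_0^tg(r)\overline{h(s+r)}\,dr\Big)$$
is continuous in $(s,t)$. We use two kinds of vectors: the vacuum $\Omega_t=\exp(0)\in E(t)$, and the one-particle vectors $f\in L^2(0,t)\subset E(t)$. By the product rule $\Omega_s\Omega_t=\Omega_{s+t}$. For one-particle vectors, $f\Omega_t$ is $f$ extended by $0$, and $\Omega_sg$ is $g$ shifted to $(s,s+t)$.

**Example 2 (the line system).** $E=(0,\infty)\times\mathbb C$ with $(s,a)(t,b)=(s+t,ab)$ satisfies everything in Definition 1 except infinite-dimensionality. It is *not* a product system for us, but it is a good test object.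

**Definition 2 (sections and creation operators).** $H=L^2(E)$ is the Hilbert space of square-integrable measurable sections $\xi(t)\in E(t)$, $t>0$. For $x\in E(s)$ the creation operator $\ell_x\in B(H)$ is
$$(\ell_x\xi)(t)=x\,\xi(t-s)\quad(t>s),\qquad(\ell_x\xi)(t)=0\quad(t\le s).$$

In the line system $H=L^2(0,\infty)$, and for $x=(s,1)$ the operator $\ell_x$ is the right shift by $s$. In general $\|\ell_x\xi\|=\|x\|\,\|\xi\|$.

**Definition 3 (the spectral algebra).** $L^1(E)$ is the Banach algebra of measurable sections with $\|f\|_1=\int_0^\infty\|f(t)\|dt<\infty$ under $(f*g)(t)=\int_0^tf(s)g(t-s)\,ds$. For $f\in L^1(E)$ put $\ell(f)\xi=\int_0^\infty\ell_{f(t)}\xi\,dt$. The spectral $C^*$-algebra is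
$$A=C^*(E)=\overline{\operatorname{span}}\{\ell(f)\ell(g)^*:f,g\in L^1(E)\}\subset B(H).$$

In the line system $\ell(f)$ is convolution by $f$ on $L^2(0,\infty)$, and $\ell(f)\ell(g)^*$ is the integral operator with kernel $\int_0^{\min(t,u)}f(t-r)\overline{g(u-r)}\,dr$. Since $H\cong L^2((0,\infty);\mathcal H_0)$ and $L^1(E)\cong L^1((0,\infty);\mathcal H_0)$ are separable, $A$ is separable.

**Definition 4 (units).** A unit is a nonzero measurable section with $u(s+t)=u(s)u(t)$ for all $s,t>0$. A product system is unital (type I or II) if it possesses units. The systems without units are those of type III.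

In Example 1 the vacuum $\Omega_t$ is a unit, and so is $t\mapsto\exp(c1_{(0,t)})$ for $c\in\mathbb C$.

**Definition 5 (purely infinite).** A separable $C^*$-algebra $A$ is purely infinite if for every positive $a\ne0$ in $A$ there is a sequence $b_n\in A$ such that $b_n^*ab_n$ is an approximate unit for $A$.

The algebra $\mathcal K(\ell^2)$ of compact operators is not purely infinite: if $a$ is a rank one projection, every $b^*ab$ has rank at most one. On the other hand, $\mathbb C$ *is* purely infinite in this sense (take $b=a^{-1/2}$). This oddity will matter once, in Section 12.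

As usual, $A$ is simple if its only closed two-sided ideals are $0$ and $A$.

## 2. Simplicity and pure infiniteness for all types

The following is known. For every product system, $C^*(E)$ is nuclear (Arveson) and $K$-contractible, that is, $KK(C^*(E),C^*(E))=0$ (Hirshberg). If $E$ is of type I or II, then $C^*(E)$ is simple (Arveson); it is also purely infinite and $K$-contractible, hence $C^*(E)\cong\mathcal O_2\otimes\mathcal K$ (Zacharias). A large class of unital systems satisfying a certain technical condition have purely infinite spectral algebra, hence $\cong\mathcal O_2\otimes\mathcal K$ (Zacharias). The text *An Introduction to E0-Semigroups* asks what happens in general: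

*Is $C^*(E)$ simple for every product system $E$? Is it purely infinite for every product system $E$?*

Both answers are yes.

**Theorem A.** For every product system $E$ (no assumption on the type), $C^*(E)$ is purely infinite in the sense of Definition 5, and it is simple.

**Theorem B.** Let $a,c\in A_+$, $\|a\|=1$, $\varepsilon>0$. There is $b\in A$ with $\|b^*ab-c\|<\varepsilon$ and $\|b^*b-c\|<\varepsilon$. Hence for arbitrary $0\neq a\in A_+$ one can achieve $\|b^*ab-c\|<\varepsilon$ with $\|b\|^2\le(\|c\|+\varepsilon)/\|a\|$.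

**Corollary C.** $C^*(E)\cong\mathcal O_2\otimes\mathcal K$ for every product system $E$.

Only Corollary C uses the theorems of Arveson and Hirshberg and classification. Theorems A and B are proved uniformly for all types, without the results for unital systems.

## 3. The line system has a character at infinity

**Remark D.** Infinite-dimensionality is essential: for $E=(0,\infty)\times\mathbb C$, $C^*(E)$ is not simple.

*Proof.* Let $\eta_n=n^{-1/2}1_{[n^2,n^2+n]}$, a unit vector that is wide and far to the right. For $0<s<n^2$, shifting it by $\pm s$ changes it by $\|\eta_n(\cdot\mp s)-\eta_n\|^2\le2s/n$. Dominated convergence gives, for $f\in L^1(0,\infty)$,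
$$\Big\|\ell(f)\eta_n-\Big(\int f\Big)\eta_n\Big\|\to0,\qquad\Big\|\ell(f)^*\eta_n-\overline{\Big(\int f\Big)}\,\eta_n\Big\|\to0 .$$
So for $a=\ell(f)\ell(g)^*$ we have $\|a\eta_n-\chi(a)\eta_n\|\to0$ with $\chi(a)=\int f\cdot\overline{\int g}$. The set of $a$ for which such a scalar $\chi(a)=\lim\langle a\eta_n,\eta_n\rangle$ exists is a closed subspace stable under products, and $\chi$ is multiplicative on it. Hence $\chi$ is a nonzero character of $C^*(E)$. Its kernel is not zero: choose $f\ne0$ with $\int f=0$. Then $\frac1\epsilon1_{(0,\epsilon)}*f\to f$ in $L^1$ shows $\ell(f)\ne0$, so $\ell(f)\ell(f)^*\neq0$, while $\chi(\ell(f)\ell(f)^*)=0$. The kernel is a nontrivial closed ideal. $\square$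

Any proof of Theorem A must therefore use $\dim E(t)=\infty$. Watch for the two places where this happens: Step 3 of Proposition 3 and Lemma 5.

## 4. Adjoint relations, correlations, and right multiplication

The purpose of this section is to reduce all products of $\ell$'s and $\ell^*$'s to computations in the fibres.

**Left division.** For $x\in E(s)$, $y\in E(t)$, $s<t$, define $x^*y\in E(t-s)$ by $\langle x^*y,v\rangle=\langle y,xv\rangle$. It is linear in $y$, conjugate linear in $x$, and $\|x^*y\|\le\|x\|\|y\|$. We have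
$$x^*(yw)=(x^*y)w\ (|x|<|y|),\qquad(xx')^*y=x'^*(x^*y)\ (|xx'|<|y|),\qquad y^*(xw)=(x^*y)^*w\ (|x|<|y|<|xw|).\tag{1}$$
For the first, test on $vw'$ with $|w'|=|w|$: $\langle yw,xvw'\rangle=\langle y,xv\rangle\langle w,w'\rangle=\langle(x^*y)w,vw'\rangle$. The second is immediate from the definition. For the third, use the first:
$$\langle y^*(xw),v\rangle=\langle xw,yv\rangle=\langle w,x^*(yv)\rangle=\langle w,(x^*y)v\rangle=\langle(x^*y)^*w,v\rangle .$$
Since $(\ell_x^*\eta)(u)=x^*\eta(u+|x|)$, we get $\ell_x\ell_y=\ell_{xy}$ and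
$$\ell_x^*\ell_y=\ell_{x^*y}\ (|x|<|y|),\qquad\ell_x^*\ell_y=\langle y,x\rangle1\ (|x|=|y|),\qquad\ell_x^*\ell_y=\ell_{y^*x}^*\ (|x|>|y|).\tag{2}$$
The first case is the first identity of (1) applied pointwise, and the third is the adjoint of the first.

**Measurability.** For measurable sections $\xi,\eta,\zeta$ the function $(s,r)\mapsto\langle\eta(s+r),\xi(s)\zeta(r)\rangle$ is measurable, because the multiplication is. With $\zeta=e_i$ this says that $(s,r)\mapsto\xi(s)^*\eta(s+r)\in E(r)$ is measurable. Together with Fubini's theorem this covers all sections and functions formed below. In particular $t\mapsto\ell_{f(t)}\xi$ is weakly measurable into the separable space $H$.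

**Integrated relations.** We have $\|\ell(f)\|\le\|f\|_1$ and $\ell(f)\ell(g)=\ell(f*g)$. Also $\ell(f)\ell_z=\ell(fz)$, where $(fz)(t)=f(t-|z|)z$ for $t>|z|$ and $0$ otherwise, and $(\ell(f)^*\eta)(u)=\int f(s)^*\eta(u+s)\,ds$. Insert (2) into $\ell(f)^*\ell(g)=\iint\ell_{f(s)}^*\ell_{g(t)}\,ds\,dt$; the diagonal $s=t$ is a null set. Substituting $t=s+r$ where $t>s$, and $s=t+r$ where $t<s$, we get
$$\ell(f)^*\ell(g)=\ell(K^+)+\ell(K^-)^*,\quad K^+(r)=\int f(s)^*g(s+r)\,ds,\quad K^-(r)=\int g(s)^*f(s+r)\,ds,\tag{3}$$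
and $K^\pm\in L^1(E)$. In particular
$$\ell(f)\ell(g)^*\ell(f')\ell(g')^*=\ell(f*K^+)\ell(g')^*+\ell(f)\ell(g'*K^-)^*$$
with $K^\pm$ formed from $g,f'$. So $A$ is closed under products and is a $C^*$-algebra.

"Bounded support" means support in some $(0,T)$. A vector of $H$ with bounded support lies in $L^1(E)$ by Cauchy–Schwarz. If $f\in L^1(E)$ is supported in $(0,T_0)$ and $\xi\in H$ has bounded support contained in $(T_0,\infty)$, then in (3) with $g=\xi$ the integrand of $K^-$ vanishes, and $K^+=\ell(f)^*\xi$. Hence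
$$\ell(f)^*\ell(\xi)=\ell(\ell(f)^*\xi),\tag{4}$$
where $\ell(f)^*\xi\in H$ has bounded support.

**Right multiplication.** For $v\in E(r)$ let $R_v\eta=\eta v$, that is, $(\eta v)(t)=\eta(t-r)v$ for $t>r$ and $0$ for $t\le r$. We also write $R_v:E(t)\to E(t+r)$, $y\mapsto yv$. Then $\langle\eta v,\eta'v'\rangle=\langle\eta,\eta'\rangle\langle v,v'\rangle$, so $R_v^*R_{v'}=\langle v',v\rangle1$; moreover $R_wR_v=R_{vw}$.

For $\eta,\eta'\in H$ define $K_{\eta,\eta'}(r)\in E(r)$ by
$$\langle K_{\eta,\eta'}(r),v\rangle=\langle\eta',\eta v\rangle,\qquad\text{so that}\qquad K_{\eta,\eta'}(r)=\int\eta(s)^*\eta'(s+r)\,ds.$$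
It is linear in $\eta'$, conjugate linear in $\eta$, measurable in $r$, and $\|K_{\eta,\eta'}(r)\|\le\|\eta\|\|\eta'\|$. In (3), $K^+=K_{f,g}$ and $K^-=K_{g,f}$ when $f,g\in H$ have bounded support.

## 5. Compressing by one creation operator, and why units do not suffice

We want $b^*ab\approx c$. Approximate $a$ by a finite sum $a'=\sum_p\ell(f_p)\ell(g_p)^*$ with bounded supports, and try $b=\ell(\eta)\ell_z\,y^*$. Here $\eta\in H$ has bounded support far to the right, $z$ is a unit vector of some fibre, and $y=X\ell(g)$ with $yy^*$ under our control. By (4),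
$$b^*a'b=\sum_py\;\ell_z^*\,\ell(\eta_p)^*\ell(\eta_p')\,\ell_z\;y^*,\qquad\eta_p=\ell(f_p)^*\eta,\quad\eta'_p=\ell(g_p)^*\eta .$$
If $\ell_z^*\ell(\eta_p)^*\ell(\eta'_p)\ell_z$ were close to the scalar $\langle\eta_p',\eta_p\rangle$, the sum would be close to $\sum_p\langle\eta'_p,\eta_p\rangle yy^*=\langle a'\eta,\eta\rangle yy^*$, and the matter would be nearly settled. So we ask: *can compression by $\ell_z$ turn $\ell(\eta)^*\ell(\eta')$ into $\langle\eta',\eta\rangle1$?*

By (3), $\ell(\eta)^*\ell(\eta')$ is built from operators $\ell_d$, $d=K^\pm(r)$, and their adjoints. By (2),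
$$\ell_z^*\ell_d\ell_z=\ell_z^*\ell_{dz}=\ell_{\Theta_z(d)},\qquad\Theta_z(d):=z^*(dz)\in E(|d|).\tag{5}$$

*First attempt: choose $z$ with $\Theta_z(d)$ small for all $d$.* If lengths were integers, this would kill all terms with $r\ne0$ and leave the scalar term $r=0$. Here $r=0$ is a null set. The compressed integral $\int\ell_{\Theta_z(K^+(r))}dr$ has norm at most $\int\|\Theta_z(K^+(r))\|dr$, so *everything* is killed. The scalar $\langle\eta',\eta\rangle$ is visible only in the behavior of $K^\pm(r)$ as $r\to0$. We must suppress large $r$ much more strongly than small $r$, and then renormalize.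

*Second attempt: choose $z=u(s)$ with a unit $u$, $\|u(t)\|=1$ for all $t$.* For $|d|=r<s$, write $u(s)=u(s-r)u(r)$ in one place and $u(s)=u(r)u(s-r)$ in the other:
$$\langle du(s-r)u(r),u(r)u(s-r)v\rangle=\langle d,u(r)\rangle\langle u(r),v\rangle,\qquad\text{so}\qquad\Theta_{u(s)}(d)=\langle d,u(r)\rangle u(r).$$
This is an orthogonal projection applied to $d$. It has norm one for every $r$, and repeating the compression changes nothing. Length $r$ is not suppressed at all. In the line system, $\Theta_z$ is the identity for every unit vector $z$, in agreement with Remark D. Besides, type III systems have no units.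

*What is needed.* The calculation worked because $u(s)$ can be cut at either end. It goes through, with density matrices, for any $x\in E(\delta)$ invariant under the exact rotations $xy\mapsto yx$ of $E(\delta)$. We will find $\Theta_{x^m}(d)=\rho(r)^md$, with $\rho(r)\ge0$ of trace one. If no $\rho(r)$ is a rank one projection, the norm $\|\rho(r)\|^m$ decays for $r$ away from $0$, and after renormalization everything concentrates at $r=0$. Three things must be supplied: a substitute for the unit as $r\to0$ (Section 6), the formula (Section 7), and the existence of such $x$ (Section 8).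

## 6. An approximate unit for right multiplication by short vectors

**Lemma 1.** There is a measurable section $k_r\in E(r)$, $\|k_r\|\le1$, $\|k_r\|\to1$ as $r\to0$, such that:

(a) $\|\eta k_r-\eta\|\to0$ for all $\eta\in H$, and $\|gk_r-g\|_1\to0$ for all $g\in L^1(E)$, as $r\to0$;

(b) $\|K_{\eta,\eta'}(r)-\langle\eta',\eta\rangle k_r\|\to0$ for $\eta,\eta'\in H$, as $r\to0$;

(c) $\|R_{k_r}^*x\|\to\|x\|$ for $x\in E(\delta)$, $\delta>0$, as $r\to0$;

(d) $\sup_{s+t\le\delta}\|k_sk_t-k_{s+t}\|\to0$ as $\delta\to0$.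

**Example 3.** In the exponential system take $\omega(t)=\phi(t)\Omega_t$ with $\|\phi\|_2=1$. Then
$$\langle\omega,\omega v\rangle=\int\phi(s+r)\overline{\phi(s)}\,ds\,\langle\Omega_r,v\rangle,$$
so $K_{\omega,\omega}(r)=c(r)\Omega_r$ with $c(r)\to1$. The section $k_r$ constructed below is then the vacuum up to a factor tending to $1$. In general it satisfies the unit equation only asymptotically, by (d).

*Proof.* **Step 1: a semigroup on $B(H)$.** This step replaces the missing continuity of $E$ at $0$ by that of a semigroup. Put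
$$\beta_r(X)=\sum_iR_{e_i(r)}XR_{e_i(r)}^*\qquad(X\in B(H)).$$
The $R_{e_i(r)}$ are isometries with orthogonal ranges, so $\beta_r$ is a normal $*$-endomorphism. It does not depend on the orthonormal basis of $E(r)$, and it is injective because $R_{e_1(r)}^*\beta_r(X)R_{e_1(r)}=X$. Since $R_{e_i(s)}R_{e_j(r)}=R_{e_j(r)e_i(s)}$ and the $e_j(r)e_i(s)$ form an orthonormal basis of $E(r+s)$, we have $\beta_s\beta_r=\beta_{r+s}$.

For $\eta,\phi\in H$ the function $r\mapsto\langle R^*_{e_i(r)}\eta,\phi\rangle=\int_r^\infty\langle\eta(t),\phi(t-r)e_i(r)\rangle dt$ is measurable. So $r\mapsto R^*_{e_i(r)}\eta\in H$ is measurable, and hence so is $r\mapsto\langle\beta_r(X)\eta,\eta'\rangle=\sum_i\langle XR_{e_i(r)}^*\eta,R_{e_i(r)}^*\eta'\rangle$. Let $\beta_{r*}$ be the preadjoint on trace class operators, $\operatorname{Tr}(\beta_{r*}(S)X)=\operatorname{Tr}(S\beta_r(X))$. These maps form a contraction semigroup. Writing $S$ as an absolutely convergent sum of rank one operators, we see that $r\mapsto\beta_{r*}S$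 is weakly measurable. The space of trace class operators is separable, so by Pettis' theorem $r\mapsto\beta_{r*}S$ is strongly measurable.

**Step 2: $\beta_{r*}\to\mathrm{id}$ strongly as $r\to0$.** First we prove continuity on $(0,\infty)$. Let $0<t_0<t_1<t$ and let $|h|$ be small. For $u\in[t_0,t_1]$ we have $\beta_{(t+h)*}S-\beta_{t*}S=\beta_{u*}(\beta_{(t+h-u)*}S-\beta_{(t-u)*}S)$. Take norms and integrate over $u$:
$$(t_1-t_0)\|\beta_{(t+h)*}S-\beta_{t*}S\|_1\le\int_{t_0}^{t_1}\|\beta_{(t+h-u)*}S-\beta_{(t-u)*}S\|_1\,du\to0\quad(h\to0),$$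
because translation is continuous in $L^1$ for bounded Bochner measurable functions on compact intervals. Next, the annihilator in $B(H)$ of the range of $\beta_{s*}$ is $\ker\beta_s=0$, so this range is dense. On it $\beta_{r*}\beta_{s*}S=\beta_{(r+s)*}S\to\beta_{s*}S$ as $r\to0$. Since the $\beta_{r*}$ are contractions, the claim follows. Consequently
$$\|K_{\eta,\eta'}(r)\|^2=\sum_i|\langle\eta',\eta e_i(r)\rangle|^2=\big\langle\beta_r(\langle\cdot,\eta\rangle\eta)\eta',\eta'\big\rangle\to|\langle\eta',\eta\rangle|^2.\tag{6}$$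

**Step 3: definition of $k_r$, and (a).** Fix a unit vector $\omega\in H$ and let $k_r=K_{\omega,\omega}(r)$. It is measurable with $\|k_r\|\le1$, and $\|k_r\|\to1$ by (6). Since $\langle\omega,\omega k_r\rangle=\langle K_{\omega,\omega}(r),k_r\rangle=\|k_r\|^2$,
$$\|\omega k_r-\omega\|^2=\|k_r\|^2-2\|k_r\|^2+1=1-\|k_r\|^2\to0 .$$
Let $\eta\perp\omega$ be a unit vector and $\tilde k_r=K_{\eta,\eta}(r)$; in the same way $\eta\tilde k_r\to\eta$. By sesquilinearity
$$K_{\omega+\eta,\omega-\eta}(r)=k_r-K_{\omega,\eta}(r)+K_{\eta,\omega}(r)-\tilde k_r .$$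
As $\langle\omega-\eta,\omega+\eta\rangle=0$ and $\langle\omega,\eta\rangle=0$, (6) shows that the left side, $K_{\omega,\eta}(r)$ and $K_{\eta,\omega}(r)$ all tend to $0$. So $\|k_r-\tilde k_r\|\to0$ and $\eta k_r\to\eta$. By linearity the first part of (a) holds. If $g$ is square integrable with support in $(0,T)$, then $gk_r-g$ is supported in $(0,T+r)$ and $\|gk_r-g\|_1\le(T+r)^{1/2}\|gk_r-g\|_2\to0$. Such $g$ are dense in $L^1(E)$, and $\|gk_r\|_1\le\|g\|_1$, so the second part follows.

**Step 4: (b), (c), (d).** These are consequences of (a).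

(b) We have $\langle K_{\eta,\eta'}(r)-\langle\eta',\eta\rangle k_r,v\rangle=\langle\eta',\eta v\rangle-\langle\eta'k_r,\eta v\rangle=\langle\eta'-\eta'k_r,\eta v\rangle$, so the norm is at most $\|\eta\|\|\eta'-\eta'k_r\|\to0$.

(c) Let $\|x\|=1$, let $f\in H$ be a unit vector, and $\eta=fx$. For $r<\delta$, testing on product vectors gives $R_{k_r}^*(fx)=f\cdot(R_{k_r}^*x)$. Hence
$$1\ge\|R_{k_r}^*x\|=\|R_{k_r}^*\eta\|\ge\|R_{k_r}^*R_{k_r}\eta\|-\|\eta k_r-\eta\|=\|k_r\|^2-\|\eta k_r-\eta\|\to1 .$$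

(d) $\|k_sk_t-k_{s+t}\|=\|\omega k_sk_t-\omega k_{s+t}\|\le\|(\omega k_s-\omega)k_t\|+\|\omega k_t-\omega\|+\|\omega-\omega k_{s+t}\|$, and $\|k_t\|\le1$. All three terms are small uniformly in $s+t\le\delta$ as $\delta\to0$. $\square$

## 7. Rotations of $E(\delta)$ and density matrices on arcs

**Rotations.** For $0<r<\delta$ let $W_r=W_r^{(\delta)}$ be the unitary of $E(\delta)$ with
$$W_r(xy)=yx\qquad(x\in E(\delta-r),\ y\in E(r)).$$
It moves the last segment of length $r$ to the front. Put $W_0=1$ and extend $\delta$-periodically in $r$. This is a representation of $\mathbb R/\delta\mathbb Z$: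

- if $r+s<\delta$ and $x,y,z$ have lengths $\delta-r-s,r,s$, then $W_rW_s(xyz)=W_r(zxy)=yzx=W_{r+s}(xyz)$;
- $W_{\delta-s}W_s=1$;
- if $r,s<\delta<r+s$, then $s=(\delta-r)+(r+s-\delta)$, so $W_rW_s=W_rW_{\delta-r}W_{r+s-\delta}=W_{r+s-\delta}$.

It is strongly continuous. Indeed $\langle W_rx,y\rangle=\sum_{i,j}\langle x,e_i(\delta-r)e_j(r)\rangle\langle e_j(r)e_i(\delta-r),y\rangle$ is measurable in $r$ and $E(\delta)$ is separable, so $r\mapsto W_rx$ is Bochner measurable. Then $\|W_hx-x\|=\frac1\delta\int_0^\delta\|W_{s+h}x-W_sx\|\,ds\to0$ as $h\to0$. Let $M(\delta)$ be the space of $W$-invariant vectors and $\mathcal E=\frac1\delta\int_0^\delta W_r\,dr$ the orthogonal projection onto it.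

**Definition 6 (density matrix).** Let $\psi$ be a unit vector in a tensor product of Hilbert spaces, one of whose factors is $K$. The density matrix of $\psi$ on $K$ is the positive operator $\rho$ of trace $1$ on $K$ with $\operatorname{Tr}(\rho X)=\langle(X\text{ acting on }K)\psi,\psi\rangle$ for all $X\in B(K)$.

If $\psi=\sum_l\sigma_lx_l\otimes d_l$ is a Schmidt decomposition ($\sigma_l>0$, $(x_l)$ and $(d_l)$ orthonormal), the density matrix on the second factor is $\sum_l\sigma_l^2\langle\cdot,d_l\rangle d_l$, and on the first it is $\sum_l\sigma_l^2\langle\cdot,x_l\rangle x_l$. For example $(e_1\otimes e_1+e_2\otimes e_2)/\sqrt2\in\mathbb C^2\otimes\mathbb C^2$ has density matrix $\frac12 1$ on each factor. We use these elementary facts.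

- (D1) For two factors, the density matrix on one of them has rank one iff $\psi$ is a product vector: both say that there is one Schmidt term. The density matrix is then the projection onto the line of that factor of $\psi$.
- (D2) If $\psi=p\otimes q$ with unit vectors $p,q$, the density matrix of $\psi$ on a factor of $p$ is that of $p$. On the product of a factor of $p$ and a factor of $q$ it is the tensor product of the two density matrices.
- (D3) If the density matrices on all factors $K_1,\dots,K_n$ are projections onto lines $\mathbb Cd_1,\dots,\mathbb Cd_n$, then $\psi\in\mathbb C\,d_1\otimes\dots\otimes d_n$. This follows by induction: $\psi=y\otimes d_n$ by (D1), and by (D2) $y$ has the same density matrices on $K_1,\dots,K_{n-1}$.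

**Density matrices of invariant vectors.** Let $x\in M(\delta)$ be a unit vector and $0<r<\delta$. Let $\rho_x(r)$ be the density matrix of $x$ on the last factor of $E(\delta-r)\otimes E(r)\cong E(\delta)$. For an interval of length $r$ inside $[0,\delta]$, write $E(\delta)\cong E(c)\otimes E(r)\otimes E(\delta-c-r)$. The rotation $W_{\delta-c-r}$ maps $abz$ to $zab$, so it carries "$X$ acting on the middle factor" to "$X$ acting on the last factor". Since $x$ is invariant, $\rho_x(r)$ *is the density matrix of $x$ on every interval of length $r$*, including the first. If $x=\sum_l\sigma_lx_ld_l$ is the Schmidt decomposition in $E(\delta-r)\otimes E(r)$, then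
$$x=\sum_l\sigma_lx_ld_l=W_rx=\sum_l\sigma_ld_lx_l,\qquad\rho_x(r)=\sum_l\sigma_l^2\langle\cdot,d_l\rangle d_l .\tag{7}$$
Put $\lambda_x(r)=\|\rho_x(r)\|\in(0,1]$.

**Example 4.** In the exponential system let $u_r=r^{-1/2}1_{(0,r)}$, a one-particle unit vector of $E(r)$, and $x=u_\delta$. Then
$$x=\sqrt{1-r/\delta}\;u_{\delta-r}\Omega_r+\sqrt{r/\delta}\;\Omega_{\delta-r}u_r .$$
Interchanging the factors in each term gives $x$ again, so $x\in M(\delta)$. Thus $\rho_x(r)=(1-\frac r\delta)P_{\Omega_r}+\frac r\delta P_{u_r}$, where $P_w$ is the projection onto $\mathbb Cw$, and $\lambda_x(r)=\max(1-\frac r\delta,\frac r\delta)<1$ for $0<r<\delta$. By contrast $\Omega_\delta\in M(\delta)$ has $\rho(r)=P_{\Omega_r}$ and $\lambda\equiv1$; this is the failure of Section 5. Note that $\lambda_x(r)\to1$ as $r\to0$, but also as $r\to\delta$. We shall have to stay away from $\delta$.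

**Lemma 2.** Let $x\in M(\delta)$ be a unit vector.

(a) $\Theta_x(d)=\rho_x(r)d$ for $d\in E(r)$, $0<r<\delta$. Consequently $\Theta_{x^m}(d)=\rho_x(r)^md$ and $\ell_{x^m}^*\ell_d\,\ell_{x^m}=\ell_{\rho_x(r)^md}$.

(b) $\operatorname{Tr}\rho_x(r)^n=\langle W_r^{(n\delta)}x^n,x^n\rangle$ for $0<r<\delta$, $n\ge1$. It is continuous in $r$ and tends to $1$ as $r\to0$.

(c) $\langle\rho_x(r)k_r,k_r\rangle\to1$ and $\lambda_x(r)\to1$ as $r\to0$.

(d) If $\lambda_x(r)<1$ for all $r\in(0,\delta)$, then $\sup_{[r_1,T]}\lambda_x<1$ whenever $0<r_1<T<\delta$.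

*Proof.* (a) For $v\in E(r)$, use the two forms of $x$ in (7), the first inside $dx$ and the second inside $xv$:
$$\langle x^*(dx),v\rangle=\langle dx,xv\rangle=\sum_{l,j}\sigma_l\sigma_j\langle dx_ld_l,d_jx_jv\rangle=\sum_{l,j}\sigma_l\sigma_j\langle d,d_j\rangle\langle x_l,x_j\rangle\langle d_l,v\rangle=\sum_l\sigma_l^2\langle d,d_l\rangle\langle d_l,v\rangle .$$
This is $\langle\rho_x(r)d,v\rangle$. By (1), $\Theta_{xy}(d)=y^*(x^*(dxy))=y^*((x^*(dx))y)=\Theta_y(\Theta_x(d))$, so $\Theta_{x^m}=\Theta_x^m$. The last formula is (5).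

(b) By (7), $W_r^{(n\delta)}x^n=W_r^{(n\delta)}\sum_l\sigma_lx^{n-1}x_ld_l=\sum_l\sigma_ld_lx^{n-1}x_l$. Also, by (a) and (1),
$$\langle d_lx^{n-1}x_l,x^{n-1}x\rangle=\langle\Theta_x^{n-1}(d_l)\,x_l,x\rangle=\sigma_l^{2n-2}\langle d_lx_l,x\rangle=\sigma_l^{2n-1},$$
the last equality by the second form of $x$ in (7). Multiply by $\sigma_l$ and sum to get $\sum_l\sigma_l^{2n}=\operatorname{Tr}\rho_x(r)^n$. Continuity and the limit follow from strong continuity of $W^{(n\delta)}$.

(c) $R_{k_r}^*x=\sum_l\sigma_l\langle d_l,k_r\rangle x_l$, so $\langle\rho_x(r)k_r,k_r\rangle=\|R_{k_r}^*x\|^2\to1$ by Lemma 1(c). As $\|k_r\|\le1$, we have $\langle\rho_x(r)k_r,k_r\rangle\le\lambda_x(r)\le1$.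

(d) We have $\lambda_x^2\le\operatorname{Tr}\rho_x^2\le\lambda_x\operatorname{Tr}\rho_x=\lambda_x<1$. By (b), $\operatorname{Tr}\rho_x(r)^2$ is continuous, so on the compact interval $[r_1,T]$ it has a maximum $<1$, and $\lambda_x$ is at most its square root. $\square$

For later use: $\lambda_x(r)=\lim_n(\operatorname{Tr}\rho_x(r)^n)^{1/n}$ and $\langle\rho_x(r)e_i(r),e_j(r)\rangle=\langle e_i(r)x,xe_j(r)\rangle$ are measurable in $r$.

## 8. Invariant vectors without pure arcs

**Definition 7 (good vector).** A unit vector $x\in M(\delta)$ is good if $\lambda_x(r)<1$ for all $r\in(0,\delta)$.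

By Example 4, $u_\delta$ is good in the exponential system and $\Omega_\delta$ is not. In the line system every unit vector has $\lambda\equiv1$, so there are no good vectors.

**Proposition 3.** Good vectors exist in $M(\delta)$ for arbitrarily large $\delta$.

*Proof.* **Step 1: $M(\delta)\ne0$ for arbitrarily large $\delta$.** We average an almost invariant vector for small $\delta_0$ and then pass to powers. For $0<r<\delta_0$, since $W_r(k_{\delta_0-r}k_r)=k_rk_{\delta_0-r}$,
$$\|W_rk_{\delta_0}-k_{\delta_0}\|\le\|k_{\delta_0}-k_{\delta_0-r}k_r\|+\|k_rk_{\delta_0-r}-k_{\delta_0}\| .$$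
By Lemma 1(d) and $\|k_{\delta_0}\|\to1$, for small $\delta_0$ this is at most $\frac12\|k_{\delta_0}\|\ne0$ for all $r$. Then $\|\mathcal Ek_{\delta_0}-k_{\delta_0}\|\le\frac12\|k_{\delta_0}\|$, so $\mathcal Ek_{\delta_0}\ne0$. Let $x_0\in M(\delta_0)$ be a unit vector, $\delta=n\delta_0$, $y=x_0^n\in E(\delta)$. Clearly $W_{j\delta_0}^{(\delta)}y=y$. For $r=j\delta_0+r'$ with $0<r'<\delta_0$, Lemma 2(b) gives
$$\langle W_r^{(\delta)}y,y\rangle=\langle W_{r'}^{(\delta)}y,y\rangle=\operatorname{Tr}\rho_{x_0}(r')^n>0 .$$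
So $\|\mathcal Ey\|^2=\frac1\delta\int_0^\delta\langle W_ry,y\rangle\,dr>0$, and $M(n\delta_0)\neq0$ for all $n$.

**Step 2: a vector that is not good comes from a multiplicative family of lines.** Let $x\in M(\delta)$ be a unit vector and $\lambda_x(R)=1$ for some $R\in(0,\delta)$. We show that there are lines $L_t\subset E(t)$, $t>0$, with $L_sL_t=L_{s+t}$ for all $s,t>0$, with $x\in L_\delta$, and with $\rho_x(s)$ the projection onto $L_s$ for small $s$.

Since $\rho_x(R)\ge0$ has trace $1$ and norm $1$, it is a rank one projection. By (D1), $x$ is a product vector in $E(\delta-R)\otimes E(R)$, so $\rho_x(\delta-R)$ has rank one too. We may therefore assume $R\le\delta/2$.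

Let $0<s<R$. Cut $[0,\delta]$ into consecutive intervals $A_1,A_2,A_3,A_4$ of lengths $s,\ R-s,\ s,\ \delta-R-s$, all positive because $R\le\delta/2$. As $A_1\cup A_2$ has length $R$, (D1) gives $x=p\otimes q$ with unit vectors $p$ on $A_1\cup A_2$ and $q$ on $A_3\cup A_4$. By (D2) the density matrix of $x$ on $A_2\cup A_3$ is the tensor product of that of $p$ on $A_2$ and that of $q$ on $A_3$. But $A_2\cup A_3$ has length $R$, so this tensor product has rank one, and hence so does its second factor. That factor is the density matrix of $x$ on $A_3$, which is $\rho_x(s)$. Thus $\rho_x(s)$ is a rank one projection, with range $L_s\subset E(s)$, for all $0<s\le R$.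

Let $s+s'\le R$ and let $t\in L_{s+s'}$ be a unit vector. By (D1), $x=yt$ for some unit vector $y$. By (D2) the density matrices of $t$ on its first $s$ and its last $s'$ are those of $x$ on intervals of these lengths, namely the projections onto $L_s$ and $L_{s'}$. By (D3), $t\in L_sL_{s'}$. Hence $L_{s+s'}=L_sL_{s'}$. For any $t=\sum t_i$ with $0<t_i\le R$ put $L_t=L_{t_1}\cdots L_{t_n}$. Passing to a common refinement shows that this does not depend on the ordered partition. So $\dim L_t=1$ and $L_sL_t=L_{s+t}$ for all $s,t>0$. Finally, the density matrices of $x$ on the intervals of a partition of $[0,\delta]$ with mesh $\le R$ are the projections onto the corresponding lines, and (D3) gives $x\in L_\delta$.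

**Step 3: from a bad vector to a good one.** Choose $\delta$ (arbitrarily large) with $M(\delta)\ne0$ and a unit vector $x\in M(\delta)$. If $x$ is good we are done. Otherwise take $R$ and the lines $L_t$ of Step 2. We construct a good $x'\in M(\delta)$ orthogonal to $x$. The natural try is to replace a short piece of $x$ by a defect $v\perp L_\tau$, and to average $vt$, $t\in L_{\delta-\tau}$, over rotations. The average can vanish. In the exponential system with $L_t=\mathbb C\Omega_t$ and a one-particle defect $v=f\in L^2(0,\tau)$, averaging over cyclic shifts produces the constant function with value $\frac1\delta\int f$, which may be $0$. If we first multiply $f$ by $e^{i\theta s}$, the value becomes $\frac1\delta\int e^{i\theta s}f(s)\,ds$, which is nonzero for some $\theta$. We now define "multiplication by $e^{i\theta s}$, where $s$ is the place at which the vector first departs from the lines $L$" in general.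

**Step 3a: the spectral family of the first departure.** For $\tau>0$ put, on $E(\tau)$, $F_0=1$; let $F_s=F_s^{(\tau)}$ ($0<s<\tau$) be the projection onto $L_sE(\tau-s)$, and $F_\tau$ the projection onto $L_\tau$. Since $L_{s+s'}=L_sL_{s'}$, the family decreases in $s$. We show that it is strongly right continuous on $[0,\tau)$.

*At $0$.* For $0<s\le R$ let $t_s\in L_s$ be a unit vector. By Lemma 2(c), $|\langle k_s,t_s\rangle|^2=\langle\rho_x(s)k_s,k_s\rangle\to1$ as $s\to0$, so $\|k_s-\langle k_s,t_s\rangle t_s\|^2=\|k_s\|^2-|\langle k_s,t_s\rangle|^2\to0$. For $v\in E(\tau)$ we have $F_sv=t_s(t_s^*v)$, hence $\|F_sv\|=\|t_s^*v\|=\|k_s^*v\|+o(1)$. Now $k_s^*v=R_{k_s}^*W_{-s}^{(\tau)}v$: on $v=ab$ with $|a|=s$ we have $W_{-s}(ab)=ba$, and both sides equal $\langle a,k_s\rangle b$. Therefore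
$$\|k_s^*v\|\ge\|R_{k_s}^*v\|-\|W^{(\tau)}_{-s}v-v\|\to\|v\|$$
by Lemma 1(c) and strong continuity. So $\|F_sv\|\to\|v\|$, and as $F_s$ is a projection, $F_sv\to v$. This holds for every $\tau$.

*At $a\in(0,\tau)$.* Let $F_av=t_av'$ with a unit vector $t_a\in L_a$ and $v'\in E(\tau-a)$. As $L_{a+s}=L_aL_s$,
$$F^{(\tau)}_{a+s}v=F^{(\tau)}_{a+s}F_a^{(\tau)}v=t_aF_s^{(\tau-a)}v'\to t_av'=F_av\qquad(s\to0).$$

Hence $(0,s]\mapsto1-F_s$ defines a spectral measure on $(0,\tau]$ with total mass $1-F_\tau$. For $\theta\in\mathbb R$,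
$$D_\theta^{(\tau)}=\int_{(0,\tau]}e^{i\theta s}\,d(1-F_s)$$
is a unitary of $E(\tau)\ominus L_\tau$. In the exponential system with $L_t=\mathbb C\Omega_t$ and $f\in L^2(0,\tau)$, $(1-F_s)f=1_{(0,s)}f$ (up to a null set), so $D_\theta f(s)=e^{i\theta s}f(s)$ as announced.

**Step 3b: how $D_\theta$ reacts to adding pieces of the lines.** Let $r>0$, $v\in E(\tau)\ominus L_\tau$, and let $t_r\in L_r$ be a unit vector. Then:

- $F_s^{(\tau+r)}(t_rv)=t_rv$ for $s\le r$, since $L_r=L_sL_{r-s}$ when $s<r$; and $F_s^{(\tau+r)}(t_rv)=t_rF_{s-r}^{(\tau)}v$ for $r<s\le\tau+r$, since $L_s=L_rL_{s-r}$;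
- $F_s^{(\tau+r)}(vt_r)=(F_s^{(\tau)}v)t_r$ for $s\le\tau$, since there $F_s^{(\tau+r)}=F_s^{(\tau)}\otimes1$; at $s=\tau$ this is $0$, hence it is $0$ for all $s\ge\tau$.

Taking $s=\tau+r$, we see $t_rv,vt_r\in E(\tau+r)\ominus L_{\tau+r}$. Integrating $e^{i\theta s}$ (for $t_rv$ the measure is the old one shifted by $r$) gives
$$D_\theta^{(\tau+r)}(t_rv)=e^{i\theta r}\,t_rD_\theta^{(\tau)}v,\qquad D_\theta^{(\tau+r)}(vt_r)=(D_\theta^{(\tau)}v)t_r.\tag{8}$$

**Step 3c: averaging.** Fix $0<\tau<\delta/2$, a unit vector $v\in E(\tau)\ominus L_\tau$ (this uses $\dim E(\tau)>1$), and a unit vector $t\in L_{\delta-\tau}$. Put $v_\theta=D_\theta^{(\tau)}v\in E(\tau)\ominus L_\tau$ and $y_\theta=v_\theta t\in E(\delta)$. We compute $\langle W_ry_\theta,y_\theta\rangle$ over one period.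

If $\tau\le r\le\delta-\tau$, the segment moved to the front is a piece of $t$ of length $r$. So $W_ry_\theta\in L_rE(\delta-r)\subset L_\tau E(\delta-\tau)$, whereas $y_\theta=v_\theta t\perp L_\tau E(\delta-\tau)$ because $v_\theta\perp L_\tau$. Thus $\langle W_ry_\theta,y_\theta\rangle=0$.

If $0<r<\tau$, then $\delta-\tau-r>0$, and we write $t=t't_r=\chi\,t_rt'$ with unit vectors $t'\in L_{\delta-\tau-r}$, $t_r\in L_r$ and $|\chi|=1$; this is possible because both $t't_r$ and $t_rt'$ are unit vectors of the line $L_{\delta-\tau}$. Then $W_ry_\theta=t_rv_\theta t'$ and $y_\theta=\chi v_\theta t_rt'$. By (8) and unitarity of $D_\theta^{(\tau+r)}$,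
$$\langle W_ry_\theta,y_\theta\rangle=\bar\chi\langle t_rv_\theta,v_\theta t_r\rangle=\bar\chi e^{-i\theta r}\langle t_rv,vt_r\rangle=e^{-i\theta r}p(r),\qquad p(r):=\langle W_ry_0,y_0\rangle .$$
Taking conjugates, this holds for all $|r|<\tau$. Hence
$$\|\mathcal Ey_\theta\|^2=\frac1\delta\int_{-\tau}^{\tau}e^{-i\theta r}p(r)\,dr .$$
The function $p$ is continuous with $p(0)=1$, so $p1_{(-\tau,\tau)}$ is a nonzero integrable function and its Fourier transform is nonzero at some $\theta$. For this $\theta$ let $x'=\mathcal Ey_\theta/\|\mathcal Ey_\theta\|\in M(\delta)$. Since $y_\theta=v_\theta t\perp L_\tau L_{\delta-\tau}=L_\delta=\mathbb Cx$ and $\mathcal Ex=x$, we have $x'\perp x$.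

**Step 3d: $x'$ is good.** The point is that two orthogonal invariant vectors cannot both come from lines. Suppose $x'$ is not good. Step 2 gives lines $L_t'$ with $x'\in L'_\delta$. For large $n$ choose unit vectors $t_n\in L_{\delta/n}$, $t_n'\in L'_{\delta/n}$. Up to phases, $x=t_n^n$ and $x'=t_n'^{\,n}$, so $0=|\langle x,x'\rangle|=|\langle t_n,t_n'\rangle|^n$ and $t_n\perp t_n'$. For large $n$, $\rho_x(\delta/n)$ and $\rho_{x'}(\delta/n)$ are the projections onto $\mathbb Ct_n$ and $\mathbb Ct_n'$, so Lemma 2(c) gives $|\langle k_{\delta/n},t_n\rangle|^2\to1$ and $|\langle k_{\delta/n},t_n'\rangle|^2\to1$. This contradicts Bessel's inequality $|\langle k_{\delta/n},t_n\rangle|^2+|\langle k_{\delta/n},t'_n\rangle|^2\le\|k_{\delta/n}\|^2\le1$. $\square$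

## 9. Renormalized compressions converge to scalars

This answers the question of Section 5: after division by $2\Lambda_m$, compression by $\ell_{x^m}$ behaves like the scalar $\langle\eta',\eta\rangle$.

**Proposition 4.** Let $0<T<\delta$, $x\in M(\delta)$ good, $\lambda=\lambda_x$, $\Lambda_m=\int_0^T\lambda(r)^m\,dr$, $z_m=x^m$. Let $\eta,\eta'\in H$ be supported in $(0,T)$, and $y=X\ell(g)$, $y'=X'\ell(g')$ with $X,X'\in B(H)$, $g,g'\in L^1(E)$. Then
$$\lim_{m\to\infty}\frac1{2\Lambda_m}\;y\,\ell_{z_m}^*\ell(\eta)^*\ell(\eta')\ell_{z_m}\,y'^*=\langle\eta',\eta\rangle\,yy'^*\quad\text{in norm.}$$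

In Example 4 with $T\le\delta/2$, $\Lambda_m=\int_0^T(1-\frac r\delta)^mdr=\frac{\delta}{m+1}\big(1-(1-\frac T\delta)^{m+1}\big)$, and $\Lambda_m^{-1}\lambda(r)^m\,dr$ clearly concentrates at $r=0$.

*Proof.* **Step 1: the exact formula.** By (3), $\ell(\eta)^*\ell(\eta')=\int_0^T\ell_{K^+(r)}dr+\int_0^T\ell_{K^-(r)}^*dr$ with $K^+=K_{\eta,\eta'}$ and $K^-=K_{\eta',\eta}$. All lengths satisfy $r<T<\delta$, so Lemma 2(a) applies; with $\rho=\rho_x$,
$$\ell_{z_m}^*\ell(\eta)^*\ell(\eta')\ell_{z_m}=\int_0^T\ell_{\rho(r)^mK^+(r)}dr+\int_0^T\ell^*_{\rho(r)^mK^-(r)}dr .$$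

**Step 2: near $r=0$ the integrand is $\lambda(r)^m$ times a universal vector, uniformly in $m$.** Put
$$\epsilon(r)=\sup_m\lambda(r)^{-m}\big\|\rho(r)^mK^+(r)-\langle\eta',\eta\rangle\lambda(r)^mk_r\big\| .$$
We claim that $\epsilon(r)\le2\|\eta\|\|\eta'\|$ and $\epsilon(r)\to0$ as $r\to0$. The bound is clear from $\|\rho^m\|=\lambda^m$. For small $r$ we have $\lambda(r)>\frac12$. Let $t_r$ be a unit eigenvector of $\rho(r)$ for the eigenvalue $\lambda(r)$, and $k_r=\alpha_rt_r+k_r^\perp$ with $k_r^\perp\perp t_r$. Since $\operatorname{Tr}\rho(r)=1$, the other eigenvalues are at most $1-\lambda(r)$, so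
$$\langle\rho(r)k_r,k_r\rangle\le\lambda(r)|\alpha_r|^2+(1-\lambda(r)).$$
By Lemma 2(c) the left side and $\lambda(r)$ tend to $1$; hence $|\alpha_r|\to1$ and $\|k_r^\perp\|^2\le1-|\alpha_r|^2\to0$. Since $0\le\lambda^m-\rho^m\le\lambda^m$ and $(\lambda^m-\rho^m)t_r=0$, we get $\|\rho^mk_r-\lambda^mk_r\|\le\lambda^m\|k_r^\perp\|$. Therefore
$$\epsilon(r)\le\|K^+(r)-\langle\eta',\eta\rangle k_r\|+|\langle\eta',\eta\rangle|\,\|k_r^\perp\|\to0$$
by Lemma 1(b). The same holds for $K^-$ with $\langle\eta,\eta'\rangle$ in place of $\langle\eta',\eta\rangle$.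

**Step 3: concentration at $0$.** Let $\mu_m=\Lambda_m^{-1}\lambda(r)^m\,dr$, a probability measure on $(0,T)$. Given $r_1\in(0,T)$, $\lambda_1:=\sup_{[r_1,T]}\lambda<1$ by Lemma 2(d); here goodness and $T<\delta$ are used. By Lemma 2(c) there are $r_2\in(0,T)$ and $\lambda_2>\lambda_1$ with $\lambda\ge\lambda_2$ on $(0,r_2)$. So
$$\mu_m([r_1,T))\le\frac{T\lambda_1^m}{r_2\lambda_2^m}\to0 .$$
Hence $\int\epsilon\,d\mu_m\to0$. With $S_m=\int_0^T\ell_{k_r}\,d\mu_m(r)$, Step 2 and $\ell^*_{\langle\eta,\eta'\rangle k_r}=\langle\eta',\eta\rangle\ell_{k_r}^*$ give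
$$\Lambda_m^{-1}\,\ell_{z_m}^*\ell(\eta)^*\ell(\eta')\ell_{z_m}=\langle\eta',\eta\rangle(S_m+S_m^*)+o(1)\quad\text{in norm}.$$

**Step 4: $S_m$ acts as a right identity.** Since $\ell(g)\ell_{k_r}=\ell(gk_r)$, Lemma 1(a) and concentration give $\|\ell(g)S_m-\ell(g)\|\le\int\|gk_r-g\|_1\,d\mu_m(r)\to0$. So $yS_m\to y$, and $S_m^*y'^*=(y'S_m)^*\to y'^*$. Hence $y(S_m+S_m^*)y'^*\to2yy'^*$, which explains the factor $\frac12$. $\square$

## 10. Orthogonal copies of a vector, moved to the right

To obtain $\sum_iy_iy_i^*$ rather than one $yy^*$ we need several vectors $\xi_i$ on which $a'$ acts alike and without cross terms. They must also sit to the right of the supports occurring in $a'$, so that (4) applies.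

**Lemma 5.** Let $a'=\sum_p\ell(f_p)\ell(g_p)^*$ be a finite sum with $f_p,g_p\in L^1(E)$ supported in $(0,T_0)$, let $\xi\in H$ be a unit vector of bounded support, $\tau>T_0$, $N\in\mathbb N$, $\varepsilon>0$. There are orthonormal $e^{(1)},\dots,e^{(N)}\in E(\tau)$ such that $\xi_i:=\xi e^{(i)}$ satisfy $\langle\xi_j,\xi_i\rangle=\delta_{ij}$ and $|\langle a'\xi_j,\xi_i\rangle-\delta_{ij}\langle a'\xi,\xi\rangle|<\varepsilon$.

*Proof.* **Step 1: the error term.** Let $f$ be one of the $f_p,g_p$ and $e\in E(\tau)$ a unit vector. We compare $\ell(f)^*(\xi e)$ with $(\ell(f)^*\xi)e$. For $u>\tau$, by (1),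
$$(\ell(f)^*(\xi e))(u)=\int f(s)^*\big(\xi(u-\tau+s)e\big)ds=(\ell(f)^*\xi)(u-\tau)\,e .$$
For $u=\tau-r$, $0<r<\tau$, only $s=t+r$ with $t>0$ contributes, and the third identity of (1), with $|\xi(t)|=t<t+r<t+\tau$, gives for a.e. $r$
$$(\ell(f)^*(\xi e))(\tau-r)=\int f(t+r)^*(\xi(t)e)\,dt=G_f(r)^*e,\qquad G_f(r)=\int\xi(t)^*f(t+r)\,dt\in E(r).$$
As $f$ is supported in $(0,T_0)$, $G_f(r)=0$ for $r\ge T_0$. So $\ell(f)^*(\xi e)=(\ell(f)^*\xi)e+X_f(e)$ with
$$\|X_f(e)\|^2=\int_0^{T_0}\|G_f(r)^*e\|^2\,dr .$$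
Since $\|G_f(r)\|\le\int\|\xi(t)\|\|f(t+r)\|\,dt$, Young's inequality ($L^2$ against $L^1$) shows that $r\mapsto\|G_f(r)\|$ is square integrable.

**Step 2: making it small.** Here infinite-dimensionality is used. Let $0<r_0<T_0$, let $(e_n)_{n\in\mathbb N}$ be an orthonormal basis of $E(r_0)$, infinite since $\dim E(r_0)=\infty$, and let $w\in E(\tau-r_0)$ be a unit vector. For $r_0<r<T_0$, (1) gives $G_f(r)^*(e_nw)=(e_n^*G_f(r))^*w$, and $\sum_n\|e_n^*G_f(r)\|^2=\|G_f(r)\|^2$. So $\|G_f(r)^*(e_nw)\|\le\|e_n^*G_f(r)\|\to0$ as $n\to\infty$, and by dominated convergence $\int_{r_0}^{T_0}\|G_f(r)^*(e_nw)\|^2dr\to0$. The integral over $(0,r_0)$ is at most $\int_0^{r_0}\|G_f\|^2$. Choose first $r_0$ small and then distinct large indices $n_1,\dots,n_N$. The orthonormal vectors $e^{(i)}=e_{n_i}w$ make all the finitely many $\|X_f(e^{(i)})\|$ as small as we wish.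

**Step 3: conclusion.** $\langle\xi_j,\xi_i\rangle=\langle\xi,\xi\rangle\langle e^{(j)},e^{(i)}\rangle=\delta_{ij}$. Moreover $\langle a'\xi_j,\xi_i\rangle=\sum_p\langle\ell(g_p)^*\xi_j,\ell(f_p)^*\xi_i\rangle$ is arbitrarily close to
$$\sum_p\big\langle(\ell(g_p)^*\xi)e^{(j)},(\ell(f_p)^*\xi)e^{(i)}\big\rangle=\delta_{ij}\sum_p\langle\ell(g_p)^*\xi,\ell(f_p)^*\xi\rangle=\delta_{ij}\langle a'\xi,\xi\rangle.\qquad\square$$

## 11. Proofs of Theorems B and A

**A strictly positive element.** We need an explicit approximate unit of the form $\varphi_n(h)$. Let $(\gamma_i)$ be dense in $L^1(E)$ and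
$$\alpha_i=2^{-i}(1+\|\gamma_i\|_1)^{-2},\qquad h=\sum_i\alpha_i\ell(\gamma_i)\ell(\gamma_i)^*\in A_+,\qquad\varphi_n(t)=\min\{1,\max\{0,nt-1\}\}.$$
So $\varphi_n$ vanishes on $[0,\frac1n]$ and is $1$ on $[\frac2n,\infty)$. Since $\ell(\gamma_i)\ell(\gamma_i)^*\le\alpha_i^{-1}h$,
$$\|(1-\varphi_n(h))\ell(\gamma_i)\|^2\le\alpha_i^{-1}\sup_{t\ge0}t(1-\varphi_n(t))^2\le2\alpha_i^{-1}/n\to0 .$$
By density $\varphi_n(h)a\to a$ for all $a\in A$, and taking adjoints, $a\varphi_n(h)\to a$. So $(\varphi_n(h))_n$ is an increasing approximate unit of positive contractions in $A$.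

*Proof of Theorem B.* Let $a,c\in A_+$, $\|a\|=1$, $\varepsilon>0$.

**Step 1: write $c$ approximately as $\sum y_iy_i^*$ with $y_i$ as in Proposition 4.** Let $q_n(t)=(\varphi_n(t)/t)^{1/2}$, and $0$ for $t\le\frac1n$; then $\varphi_n(h)=q_n(h)\,h\,q_n(h)$. Hence
$$c^{1/2}\varphi_n(h)c^{1/2}=\sum_iy_iy_i^*\ \text{(norm convergent)},\qquad y_i=\alpha_i^{1/2}c^{1/2}q_n(h)\,\ell(\gamma_i).$$
Choosing $n$ large and then a finite number $N$ of terms, $c':=\sum_{i\le N}y_iy_i^*$ satisfies $\|c'-c\|<\varepsilon/4$. Let $M=\sum_{i\le N}\|y_i\|$ and choose $\varepsilon_1>0$ with $\varepsilon_1(\|c'\|+1)+3\varepsilon_1M^2<\varepsilon/4$.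

**Step 2: vectors on which $a$ looks like the identity.** Sections of bounded support are dense in $L^1(E)$, so there is $a'=\sum_p\ell(f_p)\ell(g_p)^*$ as in Lemma 5 with $\|a-a'\|<\varepsilon_1$. As $a\ge0$ and $\|a\|=1$, there is a unit vector $\xi$ of bounded support with $\langle a\xi,\xi\rangle>1-\varepsilon_1$. Then $|\langle a'\xi,\xi\rangle-1|<2\varepsilon_1$. By Lemma 5 there are $\tau>T_0$ and orthonormal $\xi_1,\dots,\xi_N$, supported in $(\tau,T)$ for some $T$, with $|\langle a'\xi_j,\xi_i\rangle-\delta_{ij}|<3\varepsilon_1$.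

**Step 3: the element $b$.** By Proposition 3 choose $\delta>T$ and a good $x\in M(\delta)$. In the notation of Proposition 4 let
$$b_m=(2\Lambda_m)^{-1/2}\sum_{i=1}^N\ell(\xi_i)\,\ell_{z_m}\,y_i^* .$$
We have $\ell(\xi_i)\ell_{z_m}=\ell(\xi_iz_m)$ with $\xi_iz_m\in L^1(E)$. So each summand is a multiple of $\ell(\xi_iz_m)\ell(\gamma_i)^*\cdot q_n(h)c^{1/2}\in A$, and $b_m\in A$. Proposition 4 with $\eta=\xi_i$, $\eta'=\xi_j$ gives
$$b_m^*b_m\to\sum_{i,j}\langle\xi_j,\xi_i\rangle y_iy_j^*=c' .$$
By (4), which applies because $\tau>T_0$, $\ell(\xi_i)^*\ell(f_p)\ell(g_p)^*\ell(\xi_j)=\ell(\eta)^*\ell(\eta')$ with $\eta=\ell(f_p)^*\xi_i$ and $\eta'=\ell(g_p)^*\xi_j$ supported in $(0,T)$. So Proposition 4 gives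
$$b_m^*a'b_m\to\sum_{i,j}\sum_p\langle\ell(g_p)^*\xi_j,\ell(f_p)^*\xi_i\rangle\,y_iy_j^*=\sum_{i,j}\langle a'\xi_j,\xi_i\rangle\,y_iy_j^*,$$
which is within $\sum_{i,j}3\varepsilon_1\|y_i\|\|y_j\|=3\varepsilon_1M^2$ of $c'$. For large $m$ we have $\|b_m\|^2\le\|c'\|+1$, hence
$$\|b_m^*ab_m-c'\|\le\varepsilon_1(\|c'\|+1)+3\varepsilon_1M^2+o(1)<\varepsilon/2\qquad\text{and}\qquad\|b_m^*b_m-c'\|<\varepsilon/2 .$$
As $\|c'-c\|<\varepsilon/4$, $b=b_m$ works for large $m$.

**Step 4: general $a\ne0$.** Apply this to $a/\|a\|$ to obtain $b'$ and put $b=\|a\|^{-1/2}b'$. Then $b^*ab=b'^*(a/\|a\|)b'$ and $\|b\|^2=\|b'^*b'\|/\|a\|\le(\|c\|+\varepsilon)/\|a\|$. $\square$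

*Proof of Theorem A.* Let $0\ne a\in A_+$. We construct, for each $n$, $b_n\in A$ with the *exact* identity $b_n^*ab_n=\varphi_n(h)$. The passage from approximate to exact is an argument of Rørdam.

**Step 1: an element dominating $\varphi_n(h)$.** Put $\epsilon=\frac1{2n}$. By Theorem B with $c=h^{1/2}$ there is $c_n\in A$ such that $p:=c_n^*ac_n$ is so close to $h^{1/2}$ that $\|p^2-h\|<\epsilon$. Then $h-\epsilon\le p^2$. The function $w_n(t)=(\varphi_n(t)/(t-\epsilon))^{1/2}$ for $t\ge\frac1n$, $w_n(t)=0$ for $t\le\frac1n$, is continuous: $t-\epsilon\ge\frac1{2n}$ on $[\frac1n,\infty)$ and $\varphi_n(\frac1n)=0$. Let $w=w_n(h)\in A$, $f=\varphi_n(h)$, $X=pw\in A$. Then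
$$f=w(h-\epsilon)w\le wp^2w=X^*X .$$

**Step 2: $Y\in A$ with $Y^*Y=f$ and $YY^*\le\|w\|^2p^2$.** Let $X=V|X|$ be the polar decomposition in $B(H)$. If $\varphi$ is continuous with $\varphi(0)=0$, then $V\varphi(|X|)\in A$: $\varphi(|X|)$ is a norm limit of elements $|X|q(|X|)$ with polynomials $q$, and $V|X|q(|X|)=Xq(|X|)\in A$. Since $f\le|X|^2$,
$$\|(1-|X|^{1/k})f^{1/2}\|^2=\|(1-|X|^{1/k})f(1-|X|^{1/k})\|\le\sup_{0\le t\le\|X\|}t^2(1-t^{1/k})^2\to0\quad(k\to\infty);$$
the functions $t|1-t^{1/k}|$ are continuous and decrease to $0$ pointwise on $[0,\|X\|]$, so Dini's theorem applies. So $Y:=Vf^{1/2}=\lim_kV|X|^{1/k}f^{1/2}\in A$. From $V^*V|X|^{1/k}=|X|^{1/k}$ we also get $V^*Vf^{1/2}=f^{1/2}$. Hence $Y^*Y=f$ and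
$$YY^*=VfV^*\le V|X|^2V^*=XX^*=pw^2p\le\|w\|^2p^2 .$$

**Step 3: divide $Y$ by $p^{1/2}$ on the left.** For $\kappa>0$ let $d_\kappa=(\kappa+p)^{-1/2}Y\in A$. Since $1-\sqrt u\le1-u$ on $[0,1]$, for $t\ge0$
$$0\le t^{1/2}-t(\kappa+t)^{-1/2}=t^{1/2}\Big(1-\big(\tfrac t{t+\kappa}\big)^{1/2}\Big)\le t^{1/2}\frac\kappa{t+\kappa}\le\kappa^{1/2}.\tag{9}$$
For a bounded real continuous $\psi$ we have $\|\psi(p)Y\|^2=\|\psi(p)YY^*\psi(p)\|\le\|w\|^2\|\psi(p)p\|^2$. Therefore, by (9),
$$\|d_\kappa-d_{\kappa'}\|\le\|w\|\sup_{t\ge0}t\,\big|(\kappa+t)^{-1/2}-(\kappa'+t)^{-1/2}\big|\le\|w\|(\kappa^{1/2}+\kappa'^{1/2}),$$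
so $d:=\lim_{\kappa\to0}d_\kappa\in A$ exists. Multiplying (9) by $t^{1/2}$,
$$\|Y-p^{1/2}d_\kappa\|\le\|w\|\sup_{0\le t\le\|p\|}t\big(1-t^{1/2}(\kappa+t)^{-1/2}\big)\le\|w\|\|p\|^{1/2}\kappa^{1/2}\to0 .$$
So $p^{1/2}d=Y$, and $b_n:=c_nd\in A$ satisfies
$$b_n^*ab_n=d^*c_n^*ac_nd=d^*pd=Y^*Y=\varphi_n(h).$$

**Step 4: conclusion.** $(b_n^*ab_n)_n=(\varphi_n(h))_n$ is an approximate unit of $A$, so $A$ is purely infinite. A nonzero closed two-sided ideal contains some positive $a\ne0$, hence the approximate unit $b_n^*ab_n$, hence all of $A$. So $A$ is simple. $\square$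

## 12. Identification with $\mathcal O_2\otimes\mathcal K$

Recall that $\mathcal O_2$ is the $C^*$-algebra generated by two isometries $S_1,S_2$ with $S_1S_1^*+S_2S_2^*=1$, and $\mathcal K$ is the algebra of compact operators on $\ell^2$. We treat nuclearity and $KK$-theory as black boxes.

*Proof of Corollary C.* **Step 1: the closed span of $AH$ is $H$.** This prepares the proof that $A$ has no unit.

- Suppose $\ell(g)\eta=0$ for all $g\in L^1(E)$. Replacing $g$ by $\varphi g$ with $\varphi\in L^\infty$ and testing against a countable dense set gives $\ell_{g(t)}\eta=0$ for a.e. $t$. As $\|\ell_{g(t)}\eta\|=\|g(t)\|\|\eta\|$, $\eta=0$. So the vectors $\ell(g)^*\zeta$ are total in $H$.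
- Suppose $\zeta\perp\ell(f)\eta$ for all $f\in L^1(E)$, $\eta\in H$. In the same way $\ell_{e_i(s)}^*\zeta=0$ for all $i$ and a.e. $s$. For such $s$, $\zeta(t)\perp e_i(s)E(t-s)$ for all $i$ and a.e. $t>s$, and $E(s)E(t-s)$ is total in $E(t)$; so $\zeta=0$ a.e. on $(s,\infty)$. As $s$ can be arbitrarily small, $\zeta=0$. So the vectors $\ell(f)\eta$ are total.

Together, the vectors $\ell(f)\ell(g)^*\zeta$ are total.

**Step 2: $A$ is not unital.** By Step 1 a unit of $A$ would be $1_H$. Let $\xi$ be a unit vector supported in $(0,\epsilon)$. Only $s<\epsilon$ contributes to $\ell(g)^*\xi$, so $\|\ell(g)^*\xi\|\le\int_0^\epsilon\|g(s)\|ds\to0$ as $\epsilon\to0$. Hence $\|a\xi\|\to0$ for every $a\in A$, while $\|1_H\xi\|=1$, a contradiction.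

**Step 3: classification.** By Step 2, $A\ne\mathbb C$; being simple, $A$ therefore has no characters. By Theorem B and since $A\neq\mathbb C$, $A$ is simple and purely infinite in the usual (Cuntz) sense (Kirchberg–Rørdam, *Non-simple purely infinite C\*-algebras*, Amer. J. Math. 122 (2000)). It is separable, nuclear (Arveson), and $KK(A,A)=0$ (Hirshberg). By Zhang's theorem a non-unital $\sigma$-unital purely infinite simple $C^*$-algebra is stable; so $A$ is stable. Since $KK(\mathcal O_2,\mathcal O_2)=0$, both $A$ and $\mathcal O_2\otimes\mathcal K$ are $KK$-equivalent to $0$. By the Kirchberg–Phillips theorem (stable separable nuclear purely infinite simple $C^*$-algebras that are $KK$-equivalent are isomorphic; Phillips, Doc. Math. 5 (2000)), $A\cong\mathcal O_2\otimes\mathcal K$. $\square$
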